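# Two overlapping economic cap coverings: the plane, and a product of two cones

Throughout, $V$ is volume in whatever dimension is relevant. Letters $c$ and $C$ without index or argument denote positive constants that depend only on the dimension and may change from line to line; $f\ll g$ means $f\le Cg$, and $f\asymp g$ means $cg\le f\le Cg$.

## 1. A cone with a rounded tip and a pencil of long caps through the tip

Fix $m\ge 3$ and write points of $\mathbf R^m$ as $x=(x',x_m)$ with $x'\in\mathbf R^{m-1}$. Consider two profiles on $[0,\infty)$: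
$$\varphi_1(r)=\begin{cases}r^2/2&r\le1\\ r-\frac12&r\ge1\end{cases}\qquad\qquad \varphi_2(r)=\begin{cases}r^2/2&r\le\frac12\\ \frac r2-\frac18&\frac12\le r\le1\\ r-\frac58&r\ge1.\end{cases}$$
The first is a parabola continued by its tangent of slope $1$. The second is a parabola continued by its tangent of slope $\frac12$, and at $r=1$ it turns a corner to slope $1$. Both are continuous, convex and nondecreasing, with slope at most $1$. Put $b=\frac12$ for $\varphi_1$ and $b=\frac58$ for $\varphi_2$. For $H\ge16$ and $\varphi\in\{\varphi_1,\varphi_2\}$ let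
$$U=\{x\in\mathbf R^m:\ \varphi(|x'|)\le x_m\le H\}.$$
This is a convex body, since $\varphi$ is convex and nondecreasing. The function $\varphi(r)-r$ is nonincreasing and equals $-b$ for $r\ge1$, so $\varphi(r)\ge r-b$ always, and
$$|x'|\le x_m+b\quad\text{on }U. \tag{1}$$
If $x_m\ge\frac12$, the section of $U$ at height $x_m$ is exactly the ball $|x'|\le x_m+b$. Indeed $\varphi(1)\le\frac12$, so the largest $r$ with $\varphi(r)\le x_m$ is at least $1$, and there $\varphi(r)=r-b$. So $U$ has a round tip at the origin, then it is a cone, then a flat lid at height $H$; and $V(U)\asymp H^m$.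

A cap of a convex body is the part cut off by a closed halfspace. For each direction $e$, cut from $U$ a slab-like cap along the ruling of the cone in direction $e$. All these caps contain the tip, and far out they separate.

**Lemma 1 (pencil).** There are $\nu\ge cH^{(m-2)/2}$ affine functions $g_k$ with $\min_Ug_k=0$ such that the caps $G_k=U\cap\{g_k\le1\}$ all have the same volume $\Omega\asymp H^{m/2}$, contain pairwise disjoint sets $G_k'$ of volume at least $cH^{m/2}$, and satisfy $g_k\le\frac12$ on $\{x\in U:|x'|\le\frac12,\ x_m\le\frac14\}$.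

**Proof.** For a unit vector $e\in\mathbf R^{m-1}$ let $\ell_e(x)=x_m-\langle x',e\rangle$. By rotational symmetry, $m_0=\min_U\ell_e$ does not depend on $e$. By (1), $\ell_e\ge x_m-|x'|\ge-\frac58$, and $\ell_e(0)=0$, so $-\frac58\le m_0\le0$. Put $g=(\ell_e-m_0)/(7-m_0)$. Then $\min_U g=0$ and $G=U\cap\{g\le1\}=U\cap\{\ell_e\le7\}$, whose volume $\Omega$ does not depend on $e$. If $|x'|\le\frac12$ and $x_m\le\frac14$, then $\ell_e\le1$ and $g\le(1+\frac58)/7<\frac12$.

*Upper bound for $\Omega$.* At height $z$ put $R=z+\frac58\ge|x'|$. On $G$ we have $\langle x',e\rangle\ge z-7\ge R-8$. Hence $0\le|x'|-\langle x',e\rangle\le8$ and $|x'|^2-\langle x',e\rangle^2\le8\cdot2R=16R$. So the component of $x'$ along $e$ lies in $[R-8,R]$, and the orthogonal component has norm at most $4\sqrt R$. The section has volume at most $CR^{(m-2)/2}$, and integration over $z\in[0,H]$ gives $\Omega\le CH^{m/2}$.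

*Lower bound and disjointness.* Let
$$G'=\{\tfrac H2\le x_m\le H,\ x_m-1\le|x'|\le x_m,\ \angle(x',e)\le 2/\sqrt H\}.$$
It lies in $U$ by the description of the sections. On $G'$, using $1-\cos\theta\le\theta^2/2$,
$$\ell_e=x_m-|x'|+|x'|(1-\cos\angle(x',e))\le1+H\cdot\tfrac2H=3,$$
so $G'\subset G$. The set $G'$ has height $\frac H2$, radial thickness $1$ at radius $\asymp H$, and its directions fill a spherical cap of radius $2/\sqrt H$ in $S^{m-2}$. Therefore $V(G')\ge cH\cdot H^{m-2}\cdot H^{-(m-2)/2}=cH^{m/2}$. Now take a maximal set of unit vectors $e$ with pairwise angles $>4/\sqrt H$. By maximality the spherical caps of radius $4/\sqrt H$ around them cover $S^{m-2}$, so there are at least $cH^{(m-2)/2}$ of them. The corresponding sets $G'$ are disjoint, since a common point would give two of the vectors an angle at most $4/\sqrt H$. $\square$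

What is this for? Suppose we cover a thin layer near the boundary of $U$ by caps of volume about $H^{m/2}$, so that every cap of that volume lies in one of them. One covering cap has room for only boundedly many of the disjoint sets $G_k'$, so about $H^{(m-2)/2}$ covering caps are stacked over the tip. We shall take the product of two such bodies, one in $\mathbf R^3$ and one in $\mathbf R^n$. There the tip is stacked at two very different volumes $t\ll T$ at once, and this breaks an inequality about pairs of coverings. We now state that inequality.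

## 2. Caps, the function $v$, and the economic cap covering

Let $d\ge2$ and let $K\subset\mathbf R^d$ be a convex body. The running example is the square $[0,1]^2$ near its corner $0$.

**Definition (caps and $v$).** A cap of $K$ is a set $K\cap W$ with $W$ a closed halfspace. For $z\in K$,
$$v(z)=\min\{V(K\cap W): W\text{ a closed halfspace containing }z\},$$
and a minimal cap of $z$ is a cap $C(z)\ni z$ with $V(C(z))=v(z)$; it need not be unique. We write $K(v\le t)=\{z\in K:v(z)\le t\}$ and $K(v=t)=\{z\in K: v(z)=t\}$.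

The set $\{v\ge s\}$ is obtained from $K$ by removing all closed halfspaces $W$ with $V(K\cap W)<s$. It is therefore convex, and $v$ is measurable.

*Example.* In the square, $v(x,y)=2xy$ for $0<x,y\le\frac12$. We may take the line bounding the cap through $(x,y)$. If the cap is a triangle at the corner $0$ with legs $\alpha,\beta$, then $1=\frac x\alpha+\frac y\beta\ge2\sqrt{xy/(\alpha\beta)}$, so its area $\alpha\beta/2$ is at least $2xy$, with equality for $\alpha=2x,\beta=2y$. At another corner the same computation holds with $x$ or $y$ replaced by $1-x\ge x$ or $1-y\ge y$. If the cap is a trapezoid on the left side, cutting the bottom at $\alpha$ and the top at $\beta$, then $\alpha(1-y)+\beta y=x$, so $\alpha+\beta\ge x/(1-y)$ and the area is at least $x/(2(1-y))\ge2xy$, because $4y(1-y)\le1$. The trapezoids on the other sides are treated in the same way. The remaining caps have area at least $\frac12\ge2xy$.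

**Definition (dilated cap).** For $G=K\cap\{\langle u,x\rangle\ge a\}$ and $\lambda>0$ let $b=\max_K\langle u,\cdot\rangle$ and $G^\lambda=K\cap\{\langle u,x\rangle\ge b-\lambda(b-a)\}$.

*Example.* For $G=\{\frac x\alpha+\frac y\beta\le1\}$ in the square with $\lambda\alpha,\lambda\beta\le1$ we get $G^\lambda=\{\frac x\alpha+\frac y\beta\le\lambda\}$, of area $\lambda^2V(G)$.

**(F1)** *In dimension $m$, $V(G^\lambda)\le\lambda^mV(G)$ for $\lambda\ge1$. Likewise, if $F$ is affine, $\min_KF=0$ and $a\ge0$, then $V(K\cap\{F\le a/2\})\ge2^{-m}V(K\cap\{F\le a\})$.* Let $p$ be a deepest point of $G$, so $\langle u,p\rangle=b$. The homothety with center $p$ and factor $1/\lambda$ maps $K$ into $K$, and it sends a point with $\langle u,x\rangle\ge b-\lambda(b-a)$ to one with $\langle u,\cdot\rangle\ge b-(b-a)=a$. So it maps $G^\lambda$ into $G$. The second claim is the case $\lambda=2$.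

**Definition (Macbeath region, saturated system).** For $z\in K$ and $\lambda>0$, $M(z,\lambda)=z+\lambda[(K-z)\cap(z-K)]$. Put $t_0=(16d)^{-2d}$. For $V(K)=1$ and $t\in(0,t_0]$, a saturated system on $K(v=t)$ is a maximal set $\{x_1,\dots,x_m\}\subset K(v=t)$ whose regions $M(x_i,1/2)$ are pairwise disjoint. Neither the set nor $m$ need be unique. Put $K_i=M(x_i,1/2)\cap C(x_i)$ and $C_i=C(x_i)^{16}$.

*Example.* For $z=(x,y)$ in the square with $0<x,y\le\frac12$ we have $M(z,\frac12)=[\frac x2,\frac{3x}2]\times[\frac y2,\frac{3y}2]$. Two points of the hyperbola $2xy=t$ in this quarter, with first coordinates $x<\tilde x$, have disjoint regions exactly when $\tilde x>3x$. The minimal cap $\{\frac X{2x}+\frac Y{2y}\le1\}$ cuts the rectangle along its diagonal, so the corresponding $K_i$ is a right triangle of area $\frac12xy=\frac t4$.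

We use the following theorem as known.

**Economic cap covering theorem.** Suppose $t\in(0,t_0]$, $V(K)=1$ and $\{x_1,\dots,x_m\}$ is a saturated system on $K(v=t)$. Then

- (i) $\bigcup_iK_i\subset K(v\le t)\subset\bigcup_iC_i$;
- (ii) $t\le V(C_i)\le16^dt$ for all $i$;
- (iii) $(6d)^{-d}t\le V(K_i)\le2^{-d}t$ for all $i$;
- (iv) every cap $G$ of $K$ with $V(G)\le t$ is contained in some $C_i$.

The sets $K_i$ are pairwise disjoint, and $K_i\subset C(x_i)\subset C_i$. So the caps $C_i$ cover the layer $K(v\le t)$, and each carries its private piece $K_i$ of comparable volume.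

Now take two levels $t<T$, with covering caps $D_1,\dots,D_{m(T)}$ for $K(v\le T)$ and $C_1,\dots,C_{m(t)}$ for $K(v\le t)$. Put
$$A=\sum_{i}\sum_jV(C_j\cap D_i),\qquad B=\sum_iV\big(K(v\le t)\cap D_i\big).$$
In $B$ the large caps meet the thin layer itself. In $A$ the layer is replaced by the small caps that cover it, counted with multiplicity. Are the two sums of the same order?

**Conjecture.** For every $d\ge2$ there are numbers $T_0>0$ (with $T_0\le t_0$) and $q\in(0,1)$ such that for all convex bodies $K\subset\mathbf R^d$ of volume one, all $T\in(0,T_0]$, all $t\in(0,qT]$ and all saturated systems on $K(v=T)$ and $K(v=t)$,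
$$B\ll A\ll B.$$

The source of the problem is "On the variance of random polygons", https://www.renyi.hu/~barany/cikkek/126.pdf. The left inequality always holds, in the form $B\le A$, since $K(v\le t)\subset\bigcup_jC_j$. The right one is the subject of these notes.

**Theorem 1.** Let $d\ge33$. There are $\varepsilon=\varepsilon(d)>0$ and, for all large $H$, convex bodies $K_H\subset\mathbf R^d$ of volume one and numbers $t_H,T_H$ with $T_H\to0$ and $t_H/T_H\to0$ as $H\to\infty$, such that for all saturated systems on $K_H(v=T_H)$ and $K_H(v=t_H)$ one has $A\ge c\,t_H^{-\varepsilon}B$. Hence for such $d$ no choice of $T_0,q$ makes the conjecture true.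

**Theorem 2.** For $d=2$ the conjecture holds with $T_0=t_0$ and $q=10^{-4}$.

So the conjecture, asserted for every $d\ge2$, is false as stated. The cases $3\le d\le32$ are not decided here.

All notions above are carried along by affine maps, and volumes are multiplied by the determinant. So we may apply volume-preserving affine maps freely. For a body of arbitrary volume, (i)–(iv) hold at levels $t\le t_0V(K)$, and $A/B$ does not change under homotheties.

## 3. Multiplicities: the ball and the corner of the square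

Let $N_T(x)=\#\{i:x\in D_i\}$ and $N_t(x)=\#\{j:x\in C_j\}$. Then
$$A=\int N_tN_T\,dx,\qquad B=\int_{K(v\le t)}N_T\,dx. \tag{2}$$

**Observation.** If $N_T\le M$ everywhere, then $A\le M(96d)^dB$. Indeed, by (2), (ii), (iii) and disjointness,
$$A\le M\sum_jV(C_j)\le M16^d(6d)^d\sum_jV(K_j)\le M(96d)^dV(K(v\le t)),$$
and $V(K(v\le t))\le B$ because $N_T\ge1$ on $K(v\le t)\subset K(v\le T)$.

*The ball.* Let $K$ be the ball of volume one, with radius $r=r(d)$ and center $0$. All caps of volume $T$ are congruent; let $h$ be their height. Since $V(D_i)\le16^dT\le 16^dt_0<\frac12$, the cap $D_i=C(x_i)^{16}$ has height $s=16h<r$. A cap of height $s$ with top $re$ satisfies $|y-re|^2\le2r^2-2r\langle y,e\rangle\le2rs$ for each of its points $y$. So every $D_i$ containing a given $x$ lies in $\{y:r-s\le|y|\le r,\ |y-x|\le2\sqrt{2rs}\}$, a set of volume at most $Cs\cdot s^{(d-1)/2}\le Ch^{(d+1)/2}$. On the other hand a cap of height $h$ contains a cone of height $h$ over a ball of radius $\sqrt{2rh-h^2}\ge\sqrt{rh}$,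 so $T\ge ch^{(d+1)/2}$. The private pieces at level $T$ are disjoint and have volume at least $cT$, so at most $C$ of the $D_i$ contain $x$. By the Observation, $A\ll B$ for the ball.

*The square.* One would now like to bound $N_T$ for every $K$. This already stops in the plane. Let $K=[0,1]^2$, $T\le t_0$, and for integers $k$ with $2^{|k|}\sqrt{2T}\le1$ put $a_k=2^k\sqrt{2T}$, $b_k=2^{-k}\sqrt{2T}$, $E_k=\{\frac x{a_k}+\frac y{b_k}\le1\}$. These are at least $\log_2\frac1{2T}-1$ caps of area $a_kb_k/2=T$, and by (iv) each lies in some $D_i$. If $D_i$ contains $E_k$ and $E_l$ with $k<l$, it contains the triangle $0,(a_l,0),(0,b_k)$ of area $2^{l-k}T$. As $V(D_i)\le256T$, this forces $l-k\le8$. So one $D_i$ contains at most $9$ of the $E_k$. Since $a_k,b_k\ge2T$, all $E_k$ contain $[0,T]^2$. Hence $N_T\ge\frac19(\log_2\frac1{2T}-1)$ on $[0,T]^2$, which is unbounded as $T\to0$.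

So large multiplicity in itself does not refute the conjecture and cannot be excluded. What matters is whether the places where $N_T$ is large are also charged by $B$.

## 4. The plane: each $C_j$ against its own $K_j$

We prove Theorem 2. The plan is to show, for each $j$ separately, that $\int_{C_j}N_T\ll\int_{K_j}N_T$. Summing over $j$ is then harmless, because the $K_j$ are disjoint subsets of $K(v\le t)$.

Let $d=2$, $V(K)=1$, $T\le t_0=32^{-4}$, $t\le10^{-4}T$. Let $K_j\subset C_j$ be the sets of level $t$ and $K_i'\subset D_i$ those of level $T$. By (ii), $V(C_j)\le256t<T\le V(D_i)\le256T$. Fix $j$. As $0<V(C_j)<1$, the line bounding $C_j$ cuts the interior of $K$; let $[p,q]$ be the chord, $p\ne q$.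

**Step 1: how a large cap can meet $C_j$.** *If $V(D_i\cap C_j)>0$, then either $D_i\supset C_j$ or $D_i$ contains exactly one of $p,q$.* If $D_i\cap[p,q]=\emptyset$, the convex set $D_i$ lies on one side of the chord, so $D_i\subset C_j$, contradicting $V(D_i)>V(C_j)$. Otherwise the halfplane of $D_i$ meets $[p,q]$ and so contains an endpoint. If both $p,q\in D_i$, the convex set $K\setminus D_i$ misses $[p,q]$ and lies on one side. Either it misses $C_j$, so $C_j\subset D_i$; or $K\setminus D_i\subset C_j$, and then $1\le256T+256t<1$, a contradiction.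

**Step 2: the caps containing one endpoint contribute $O(t)$ in total.** *We show $\sum V(D_i\cap C_j)\le Ct$ over all $i$ with $p\in D_i\not\ni q$; by symmetry the same holds with $p,q$ exchanged.*

*Coordinates.* By an area-preserving affine map we arrange, in coordinates $(x,\eta)$, that $p=(0,0)$, $q=(1,0)$ and $C_j=K\cap\{\eta\le0\}$. Let $Y=\max_{C_j}|\eta|$. The triangle spanned by $p,q$ and a deepest point of $C_j$ gives $Y/2\le V(C_j)$. Let $\ell(\eta)=\min\{x:(x,\eta)\in K\}$, a convex lower semicontinuous function on the interval of levels of $K$, with $\ell(0)=0$. Write the halfplane of $D_i$ as $\alpha x+\beta\eta\le\gamma$. It contains $p$ and not $q$, so $0\le\gamma<\alpha$, and dividing by $\alpha$,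
$$D_i=K\cap\{x\le\lambda_i+m_i\eta\},\qquad0\le\lambda_i<1.$$
Let $g_i(\eta)=\lambda_i+m_i\eta-\ell(\eta)$, a concave function with $g_i(0)=\lambda_i$. If $D_i$ has a point at level $\eta$, then $g_i(\eta)\ge0$, and $D_i$ has length at most $g_i(\eta)$ at that level. The set $\{g_i\ge0\}$ is a closed interval $[-\rho_i,b_i]\ni0$, with $\rho_i\le Y$.

*Degenerate caps.* Since $V(D_i)>V(C_j)$, we have $g_i>0$ somewhere on $\eta>0$, so $b_i>0$. If $\rho_i=0$, then $V(D_i\cap C_j)=0$. If $\lambda_i=0$, concavity gives $g_i<0$ for $\eta<0$, and again $V(D_i\cap C_j)=0$. So assume $\rho_i,\lambda_i>0$. Concavity together with $g_i(b_i)\ge0$ and $g_i(-\rho_i)\ge0$ gives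
$$g_i(-\theta)\le\lambda_i(1+\theta/b_i)\ (0\le\theta\le\rho_i),\qquad g_i(\eta)\le\lambda_i(1+\eta/\rho_i)\ (0\le\eta\le b_i). \tag{3}$$
For the first: $0$ lies between $-\theta$ and $b_i$, so $\lambda_i=g_i(0)\ge\frac{b_i}{\theta+b_i}g_i(-\theta)$. The second is the same with $-\rho_i$ in place of $b_i$.

*Claim: $b_i\ge\rho_i$.* Otherwise (3) gives $g_i\le2\lambda_i$ on $[0,b_i]$ and $V(D_i\cap\{\eta\ge0\})\le2\lambda_ib_i\le2\lambda_i\rho_i$. The triangle with vertices $p$, $(\lambda_i,0)$ and a point of $K$ at level $-\rho_i$ lies in $C_j$, so $\lambda_i\rho_i\le2V(C_j)$. Hence $V(D_i)\le V(C_j)+4V(C_j)\le1280t<T$, a contradiction.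

So $g_i(-\theta)\le2\lambda_i$ for $0\le\theta\le\rho_i$, and $V(D_i\cap C_j)\le2\lambda_i\rho_i$.

*Dyadic classes.* For integers $a,b\ge1$ put $\lambda=2^{-a}$, $\rho=2^{-b}Y$, and consider the class of those $i$ with $\lambda\le\lambda_i\le2\lambda$ and $\rho\le\rho_i\le2\rho$. Every $i$ is in some class.

*Claim: each class has at most $C$ members.* Let $i_0$ be a member with maximal slope $m_{i_0}$, let $i$ be any member, and put $\mu=m_{i_0}-m_i\ge0$. Then
$$g_i(-\rho)-g_{i_0}(-\rho)=\lambda_i-\lambda_{i_0}+\mu\rho .$$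
Here $g_{i_0}(-\rho)\ge0$ since $\rho\le\rho_{i_0}$, and $g_i(-\rho)\le2\lambda_i\le4\lambda$. So $\mu\rho\le4\lambda+\lambda=5\lambda$. Let $F(x,\eta)=x-m_{i_0}\eta$. On $D_i$ we have $F\le\lambda_i-\mu\eta$. This is at most $2\lambda$ if $\eta\ge0$, and at most $2\lambda+2\rho\mu\le12\lambda$ if $-\rho_i\le\eta\le0$. Thus $D_i\subset K\cap\{F\le12\lambda_{i_0}\}$. Now $D_{i_0}=K\cap\{F\le\lambda_{i_0}\}$ and $f_0:=\min_KF\le F(p)=0$, so $D_{i_0}^{12}=K\cap\{F\le12\lambda_{i_0}-11f_0\}\supset D_i$. By (F1) the area of $D_{i_0}^{12}$ is at most $144\cdot256T$. It contains the disjoint sets $K_i'$ of all members, each of area at least $T/144$ by (iii). This bounds the number of members.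

Summing over classes, $\sum V(D_i\cap C_j)\le C\sum_{a,b\ge1}2^{-a}2^{-b}Y\le CY\le CV(C_j)\le Ct$.

**Step 3: summation.** If $D_i\supset C_j$, then $K_j\subset D_i$ and $V(C_j\cap D_i)\le256t\le CV(K_j\cap D_i)$ by (iii). With Steps 1 and 2,
$$\sum_iV(C_j\cap D_i)\le C\int_{K_j}N_T\,dx+Ct\le C\int_{K_j}N_T\,dx,$$
because $t\le CV(K_j)$ and $N_T\ge1$ on $K_j\subset K(v\le t)\subset K(v\le T)$. The $K_j$ are disjoint subsets of $K(v\le t)$, so summing over $j$ gives $A\le C\int_{K(v\le t)}N_T=CB$. With $B\le A$ this is Theorem 2. $\blacksquare$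

What of higher dimension? Step 1 lives on the fact that the cutting line meets $K$ in a segment, which has only two ends. For $d\ge3$ the cutting hyperplane meets $K$ in a $(d-1)$-dimensional body, and there is no such dichotomy. In fact, if $\int_{C_j}N_T\le C\int_{K_j}N_T$ held for every $j$, summation would give $A\le CB$ as above. So in the examples of Theorem 1 the cap-by-cap comparison must fail for some $j$. The picture to have in mind is a long cap $C_j$ that passes over a tip where $N_T$ is huge.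

## 5. Caps of a product, and the exponents that decide

To produce pencils at two different volumes we use products. Let $K=U_1\times U_2\subset\mathbf R^{n_1}\times\mathbf R^{n_2}$ with convex bodies $U_1,U_2$, $d=n_1+n_2$, and let $v_l$ be the function $v$ of $U_l$. A nonempty cap of $K$ has the form $D=K\cap\{F_1(\xi_1)+F_2(\xi_2)\le a\}$ with $F_l$ affine, normalized so that $\min_{U_l}F_l=0$; then $a\ge0$. Its projections are
$$\pi_lD=U_l\cap\{F_l\le a\},$$
because the other summand can be made $0$. So $D\subset\pi_1D\times\pi_2D$, and each $\pi_lD$ is a cap of $U_l$ or $U_l$ itself. Since $D\supset\{F_1\le\frac a2\}\times\{F_2\le\frac a2\}$, (F1) gives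
$$V(\pi_1D)\,V(\pi_2D)\le2^dV(D). \tag{4}$$
Moreover,
$$2^{-d}v_1(x_1)v_2(x_2)\le v(x_1,x_2)\le2^dv_1(x_1)v_2(x_2). \tag{5}$$
*Left part.* Apply (4) to a minimal cap $D$ of $(x_1,x_2)$; as $x_l\in\pi_lD$, $V(\pi_lD)\ge v_l(x_l)$. *Right part.* If $v_1(x_1),v_2(x_2)>0$, write minimal caps of $x_1$, $x_2$ as $\{f_l\le1\}$ with $\min_{U_l}f_l=0$. The cap $\{f_1+f_2\le2\}$ contains $(x_1,x_2)$ and lies in $\{f_1\le2\}\times\{f_2\le2\}$, of volume at most $2^{n_1}v_1(x_1)\,2^{n_2}v_2(x_2)$ by (F1). If, say, $v_1(x_1)=0$, a null cap of $U_1$ containing $x_1$ times $U_2$ is a null cap of $K$ containing $(x_1,x_2)$. As a check, for $[0,1]\times[0,1]$ near the corner, $v_1v_2=xy$ and $v=2xy$.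

From here on fix
$$d\ge33,\quad n=d-3\ge30,\quad \kappa=\tfrac2{n+1},\quad\kappa'=\tfrac1{n+1}+\tfrac1n,\quad\eta=1-\tfrac2n,\quad L=H^{(n-2)/2},\quad\tau_0=H^{-6},$$
so that $\kappa<\kappa'<\frac2n<\frac13$. Let $U_1\subset\mathbf R^3$ be the body of Section 1 with profile $\varphi_1$, let $U_2\subset\mathbf R^n$ be the one with profile $\varphi_2$ (same $H$), and let $K=U_1\times U_2$. Let $\Omega_1\asymp H^{3/2}$ and $\Omega_2\asymp H^{n/2}$ be the cap volumes $\Omega$ of Lemma 1 for $U_1$ and $U_2$.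

Before the proof, here is the bookkeeping of powers of $H$, as orientation only. Call a small cap at the round tip a patch; in $\mathbf R^m$ a patch of depth $y$ has volume of order $y^{(m+1)/2}$. A patch of volume $\tau_0$ in $U_1$ combined with the pencil in $U_2$ gives about $L$ caps of volume about $\tau_0\Omega_2=:T$ over the tip. A very small patch in $U_2$ combined with the pencil in $U_1$ gives about $H^{1/2}$ caps over the tip at a level $t$ that we can make as small as we like. The points seen by both families have depth about $\tau_0^{1/2}$ in $U_1$ and $(t/\Omega_1)^\kappa$ in $U_2$, so by (2)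
$$A\gtrsim L\,H^{1/2}\,\tau_0^{1/2}(t/\Omega_1)^\kappa .$$
In $B$ the same neighborhood, where $N_T\approx L$ and $v_1\approx\tau_0$, contributes through $v_2\lesssim t/\tau_0$, that is, about $L\tau_0^{1/2}(t/\tau_0)^\kappa$. If this were all of $B$, we would get $A/B\gtrsim H^{1/2}(\tau_0/\Omega_1)^\kappa=H^{1/2-(6+\frac32)\kappa}$. The gain $H^{1/2}$ is fixed, and the loss is small when $n$ is large: it wins when $15/(n+1)<\frac12$, that is, $n\ge30$.

What remains is to see that nothing else in $B$ is larger, and two choices serve this. First, $\tau_0=H^{-6}$ is the level at which the round tip and the lateral surface of $U_1$ contribute equally to $V\{v_1\le\tau_0\}$ (Lemma 4 below). Second, the middle piece of $\varphi_2$ keeps the round part of $U_2$ at a fixed distance from the cone $|x'|=x_n+\frac58$, so that a cap touching the round part and reaching far out must be fat (Lemma 6). With the profile $\varphi_1$ the round part reaches the cone: at $|x'|=1$, $x_3=\frac12$ one has $x_3+\frac12-|x'|=0$.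

## 6. Many caps over the tip at both levels: the lower bound for $A$

**Lemma 2 (patches).** (a) Let $0<y\le\frac1{16}$, $x\in U_1$, $|x'|\le\frac12$, $0\le x_3-\varphi_1(|x'|)\le y$. There is an affine $f$ with $\min_{U_1}f=0$, $f(x)\le\frac12$ and $V(U_1\cap\{f\le1\})=a_3y^2$. (b) The same holds for $U_2$ with $y\le\frac1{64}$, $|x'|\le\frac14$, $0\le x_n-\varphi_2(|x'|)\le y$ and volume $a_ny^{(n+1)/2}$. Here $a_3,a_n>0$ depend only on the dimension.

**Proof.** Let $m=3$ or $n$, let $\phi$ be $\varphi_1(|\cdot|)$ or $\varphi_2(|\cdot|)$, and put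
$$f(\xi)=\tfrac1{2y}\big(\xi_m-\phi(x')-\nabla\phi(x')\cdot(\xi'-x')\big).$$
By convexity of $\phi$, $f\ge0$ on the body, with $f=0$ at $(x',\phi(x'))$; and $f(x)\le\frac12$. The function $k(\xi')=\phi(\xi')-\phi(x')-\nabla\phi(x')\cdot(\xi'-x')$ is convex, and in the ball $|\xi'|\le1$ (resp. $|\xi'|\le\frac12$), where $\phi=\frac12|\cdot|^2$, it equals $\frac12|\xi'-x'|^2$. The ball $|\xi'-x'|\le2\sqrt y$ lies in that ball, as $\frac12+\frac12\le1$ (resp. $\frac14+\frac14\le\frac12$). Since $k(x')=0$ and $k=2y$ on its boundary sphere, convexity gives $k>2y$ outside it. A point with $f\le1$ satisfies $k(\xi')\le2yf(\xi)\le2y$, so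
$$\{f\le1\}=\{\xi:\ \tfrac12|\xi'-x'|^2\le2yf(\xi)\le2y\};$$
the lid plays no role, since heights here are below $1<H$. The volume is $\int_{|w|\le2\sqrt y}(2y-\frac12|w|^2)\,dw=a_my^{(m+1)/2}$. $\square$

**The levels.** Put
$$y_0=(\tau_0/a_3)^{1/2}\asymp H^{-3},\qquad T=\tau_0\Omega_2,\qquad t=H^{-\Gamma},\qquad t=\Omega_1a_ny_t^{(n+1)/2},$$
where the last equation defines $y_t$, and $\Gamma=\Gamma(d)>0$ is chosen in Section 10. No constant $c,C$ will depend on $\Gamma$; only the meaning of "$H$ large" may. We have $y_t\ge c(tH^{-3/2})^\kappa$. Since $n\ge30$, $T\ge cH^{n/2-6}\ge cH^9$, so for large $H$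
$$T\ge V(U_1)\ge v_1,\qquad T\ge1. \tag{6}$$
As $V(K)\asymp H^{n+3}$, we get $T/V(K)\le CH^{-6+n/2-3-n}\to0$, and $t<T$. So (i)–(iv) are available at both levels. Fix any saturated systems at levels $T$ and $t$.

**The set where both multiplicities are large.** Let $\mathcal P$ be the set of $x=(x_1,x_2)\in K$ with $|x_1'|\le\frac12$, $|x_2'|\le\frac14$, $x_{1,3}-\varphi_1(|x_1'|)\in[0,y_0]$ and $x_{2,n}-\varphi_2(|x_2'|)\in[0,y_t]$. Then $V(\mathcal P)\ge cy_0y_t$. For large $H$, $y_0\le\frac1{16}$ and $y_t\le\frac1{64}$. So $x_1,x_2$ satisfy the hypotheses of Lemma 2 with $y=y_0$ and $y=y_t$. They also lie in the bottom sets of Lemma 1, since $x_{1,3}\le\frac18+\frac1{16}\le\frac14$ and $x_{2,n}\le\frac1{32}+\frac1{64}\le\frac14$.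

**Step 1: $N_T\ge cL$ on $\mathcal P$.** Take $f$ from Lemma 2(a) for $x_1$ with $y=y_0$, and the $g_k$ of Lemma 1 for $U_2$. The cap
$$E_k=K\cap\{f(\xi_1)+g_k(\xi_2)\le1\}$$
contains $x$, as both terms are at most $\frac12$ there. Its projections are exactly $\{f\le1\}$ and $G_k$, so $V(E_k)\le a_3y_0^2\,\Omega_2=\tau_0\Omega_2=T$. By (iv), $E_k$ lies in some $D_i$, and then $x\in D_i$. Suppose one $D_i$ contains $E_k$ for all $k\in I\ne\emptyset$. Then $V(\pi_1D_i)\ge\tau_0$, and by (4) and (ii),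
$$V(\pi_2D_i)\le2^d16^dT/\tau_0=32^d\Omega_2\le CH^{n/2}.$$
But $\pi_2D_i\supset\bigcup_{k\in I}G_k'$, a disjoint union of sets of volume at least $cH^{n/2}$. So $|I|\le C$, and $N_T(x)\ge cH^{(n-2)/2}=cL$.

**Step 2: $N_t\ge cH^{1/2}$ on $\mathcal P$.** Exchange the roles. Take the $g_k$ of Lemma 1 for $U_1$ ($m=3$; there are at least $cH^{1/2}$ of them) and $f$ from Lemma 2(b) for $x_2$ with $y=y_t$. The caps $K\cap\{g_k(\xi_1)+f(\xi_2)\le1\}$ contain $x$ and have volume at most $\Omega_1a_ny_t^{(n+1)/2}=t$, so each lies in some $C_j$. If one $C_j$ contains those with $k\in I\ne\emptyset$, then $V(\pi_2C_j)\ge a_ny_t^{(n+1)/2}=t/\Omega_1$, so $V(\pi_1C_j)\le32^d\Omega_1\le CH^{3/2}$. Since $\pi_1C_j\supset\bigcup_{k\in I}G_k'$, again $|I|\le C$.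

By (2), $A\ge\int_{\mathcal P}N_tN_T$, so
$$A\ge c\,L\,H^{1/2}y_0y_t\ge c\,L\,H^{\frac12-3-\frac32\kappa}\,t^\kappa. \tag{7}$$

## 7. Lower bounds for $v$, and the integral of $v^{-\kappa}$ over a cap

For the upper bound on $B$ we need to know how small $v$ is and where. Three general facts, for a convex body $K\subset\mathbf R^m$:

**(F2)** *If $N$ is symmetric about $0$ and $x+N\subset K$, then $v(x)\ge\frac12V(N)$, and every cap of $K$ containing $x$ (and $K$ itself) has volume at least $\frac12V(N)$.* For $w\in N$, a closed halfspace containing $x$ contains at least one of $x+w,x-w$, so it contains at least half of $x+N$.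

**(F3)** *If $x\in M(x_i,\frac12)$ and $v(x_i)=T$, then $v(x)\ge2^{-m}T$.* Write $x=x_i+w$ with $x_i\pm2w\in K$. It suffices to consider halfspaces $\{f\ge f(x)\}$ with $f\neq0$ linear. If $f(w)\le0$, the halfspace contains $x_i$, and the cap has volume at least $T$. If $f(w)>0$, let $\beta=\max_Kf\ge f(x_i)+2f(w)$. Then $\beta-f(x)\ge f(w)$, so $\beta-f(x_i)=\beta-f(x)+f(w)\le2(\beta-f(x))$. Thus $x_i\in G^2$ for $G=K\cap\{f\ge f(x)\}$, and $T\le V(G^2)\le2^mV(G)$ by (F1).

**(F4)** *If $0<\kappa<1/m$ and $D$ is a cap of $K$ with $V(D)>0$ (or $D=K$), then $\int_Dv_K^{-\kappa}\le C_{m,\kappa}V(D)^{1-\kappa}$.* (Here $\kappa$ is any such exponent.) On $D$ we have $v_K\ge v_D$, since $V(K\cap W)\ge V(D\cap W)$. Let $g$ be the centroid of $D$. If $y=g+(1-\delta)(p-g)$ with $p\in D$, $0<\delta\le1$, then $y+\delta(D-g)=(1-\delta)p+\delta D\subset D$ is a copy of $\delta D$ with centroid $y$. By Grünbaum's theorem (a closed halfspace containing the centroid of a convex body contains at least $1/e$ of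 its volume), $v_D(y)\ge\delta^mV(D)/e$. Hence $\{v_D\le s\}$ is disjoint from $g+(1-\delta)(D-g)$ whenever $\delta^mV(D)/e>s$. Since $1-(1-\delta)^m\le m\delta$, letting $\delta$ decrease to $(es/V(D))^{1/m}$ gives
$$V\{v_D\le s\}\le m\,(es/V(D))^{1/m}\,V(D),$$
which is trivial if $es\ge V(D)$. In particular $v_D>0$ almost everywhere, and $v_D\le V(D)$. Cutting $D$ into $\{2^{-k-1}V(D)<v_D\le2^{-k}V(D)\}$,
$$\int_Dv_D^{-\kappa}\le\sum_{k\ge0}\big(2^{-k-1}V(D)\big)^{-\kappa}V\{v_D\le2^{-k}V(D)\}\le C\,V(D)^{1-\kappa}\sum_{k\ge0}2^{k(\kappa-1/m)},$$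
and the series converges.

## 8. How much of the two cones has small $v$

**Lemma 3 (away from the tip).** Let $(U_\bullet,m,v)$ be $(U_1,3,v_1)$ or $(U_2,n,v_2)$. For $x\in U_\bullet$ with $z=x_m\ge2$ put $R=z+b$, $r=|x'|$, $h=R-r$, $u=H-z$. Then $x+N\subset U_\bullet$ for a symmetric $N$ with
$$V(N)\ge c\min(z,u)R^{(m-2)/2}h^{m/2}\ \text{ if }r\ge\tfrac R2,\qquad V(N)\ge c\min(z,u)z^{m-1}\ \text{ if }r<\tfrac R2.$$
Consequently: (a) $V\{x_m\ge2,\ v\le s\}\le CH^{m-2}s^{2/m}$ for all $s>0$; (b) $V\{2\le x_m\le\rho,\ v\le s\}\le C(\rho^{m-2}s^{2/m}+s)$ for $2\le\rho\le H/2$.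

**Proof.** **Step 1: the set $N$ near the lateral surface.** Let $r\ge R/2$, so $h\le R/2$, and let $\hat e=x'/r$. The set is long in the direction of the ruling, $\hat e+e_m$:
$$N=\{a(\hat e+e_m)+\beta\hat e+w:\ |a|\le\tfrac18\min(z,u),\ |\beta|\le\tfrac h4,\ w\perp\hat e,e_m,\ |w|^2\le\tfrac{hR}4\}.$$
The height $z+a$ lies in $[\frac78z,H]$ and is at least $\frac12$, so the section there is a ball of radius $R+a$. Since $z\le R$, $r+a+\beta\ge\frac R2-\frac R8-\frac R8=\frac R4$. So the new radial coordinate is at most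
$$r+a+\beta+\frac{|w|^2}{2(r+a+\beta)}\le r+a+\frac h4+\frac{2|w|^2}R\le r+a+\frac h4+\frac h2\le R+a.$$
Hence $x+N\subset U_\bullet$. The map $(a,\beta)\mapsto(a+\beta,a)$ has determinant of absolute value $1$, so $V(N)=c\min(z,u)\,h\,(hR)^{(m-2)/2}$.

**Step 2: the set $N$ in the core.** If $r<R/2$, take $N=\{w+ae_m:\ w\perp e_m,\ |w|\le\frac R4,\ |a|\le\frac18\min(z,u)\}$. The new radius is at most $\frac34R\le R+a$, and $V(N)\ge c\min(z,u)z^{m-1}$.

**Step 3: volume of $\{v\le s\}$, lateral part.** By (F2) and Step 1, $v\le s$ and $r\ge R/2$ force $h\le Cs^{2/m}\min(z,u)^{-2/m}z^{-(m-2)/m}$. At height $z$ the points with $R-h_0\le r\le R$ have $(m-1)$-volume at most $CR^{m-2}h_0\le Cz^{m-2}h_0$. So the contribution is at most $Cs^{2/m}\int z^{m-3+2/m}\min(z,u)^{-2/m}dz$. Over $[2,H]$ this is at most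
$$Cs^{2/m}\int_0^Hz^{m-3+2/m}\big(z^{-2/m}+(H-z)^{-2/m}\big)dz\le Cs^{2/m}H^{m-2},$$
using $2/m<1$. Over $[2,\rho]$ with $\rho\le H/2$ we have $u\ge z$, and the bound is $Cs^{2/m}\int_0^\rho z^{m-3}dz\le Cs^{2/m}\rho^{m-2}$.

**Step 4: volume of $\{v\le s\}$, core.** Here $\min(z,u)z^{m-1}\le Cs$. Where $u\ge z$ this says $z^m\le Cs$, a region of volume at most $Cs$, as $|x'|\le R\le2z$. Where $u<z$ we have $z\ge H/2$ and $u\le CsH^{-(m-1)}$, again a region of volume at most $Cs$. This completes (b). For (a), the core has volume at most $CH^m$ too, and $\min(s,H^m)\le s^{2/m}(H^m)^{1-2/m}=s^{2/m}H^{m-2}$. $\square$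

**Lemma 4 (all of $U_1$).** $w_1(s):=V\{v_1\le s\}\le C(s^{1/2}+Hs^{2/3})$ for all $s>0$.

**Proof.** Lemma 3(a) with $m=3$ handles $x_3\ge2$. For $x_3\le2$ let $\phi(x')=\varphi_1(|x'|)$. Its gradient is the nearest-point projection onto the unit ball, hence $1$-Lipschitz, so $\phi(x'+w)\le\phi(x')+\nabla\phi(x')\cdot w+\frac12|w|^2$. Let $y=x_3-\phi(x')\in[0,2]$. The symmetric set $\{(w,\nabla\phi(x')\cdot w+\zeta):|w|\le\sqrt y,\ |\zeta|\le\frac y2\}$ translated to $x$ lies in $U_1$: the new height is at least $\phi(x')+\nabla\phi(x')\cdot w+\frac y2\ge\phi(x'+w)$, and at most $2+\sqrt2+1<H$. Its volume is $cy^2$, so $v_1\ge cy^2$, and $v_1\le s$ forces $y\le Cs^{1/2}$. Since $|x'|\le\frac52$ here, this part has volume at most $Cs^{1/2}$. $\square$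

Let $Z=\{x\in U_2:|x'|\le\frac9{16},\ x_n\le1\}$. The next lemma says that for tiny $s$ the set $\{v_2\le s\}$ sits mostly in $Z$: the exponent $\kappa'$ off $Z$ is larger than $\kappa$.

**Lemma 5.** For all $s>0$: $V(Z\cap\{v_2\le s\})\le Cs^\kappa$ and $V(\{v_2\le s\}\setminus Z)\le CH^ns^{\kappa'}$.

**Proof.** **Step 1: on $Z$.** For $|x'|<1$ the gradient of $\phi=\varphi_2(|\cdot|)$ is the projection onto the ball of radius $\frac12$, hence $1$-Lipschitz; so $\phi(x'+w)\le\phi(x')+\nabla\phi(x')\cdot w+\frac12|w|^2$ as long as $|x'+w|\le1$. With $y=x_n-\phi(x')\in[0,1]$, the symmetric set $\{(w,\nabla\phi(x')\cdot w+\zeta):|w|\le\frac7{16}\sqrt y,\ |\zeta|\le\frac y2\}$ translated to $x$ lies in $U_2$: $|x'+w|\le\frac9{16}+\frac7{16}=1$, $\frac12|w|^2\le\frac y2$, and heights stay below $H$. So $v_2\ge cy^{(n+1)/2}$, and $v_2\le s$ forces $y\le Cs^{2/(n+1)}=Cs^\kappa$.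

**Step 2: on $x_n\ge2$.** For $s\le1$ use Lemma 3(a) and $s^{2/n}\le s^{\kappa'}$; for $s\ge1$ use $V(U_2)\le CH^n$.

**Step 3: on $|x'|\le\frac9{16}$, $1\le x_n\le2$.** The symmetric set $|w|\le\frac1{16}$, $|\zeta|\le\frac12$ (horizontal and vertical components) is admissible, as $\varphi_2(\frac58)=\frac3{16}\le\frac12\le x_n+\zeta$. So $v_2\ge c_1$ there for some constant $c_1$. The part $\{v_2\le s\}$ is empty for $s<c_1$, and for $s\ge c_1$ its volume is at most $C\le Cs^{\kappa'}$.

**Step 4: on $r=|x'|>\frac9{16}$, $z=x_n\le2$.** Here $r\le\frac{21}8$, and $\varphi_2(\rho)=\max(\frac\rho2-\frac18,\rho-\frac58)$ for $\rho\ge\frac12$. Put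
$$d_1=z-\tfrac r2+\tfrac18\ge0,\qquad d_2=z-r+\tfrac58\ge0,\qquad\delta_l=\min(d_l,\tfrac1{100}).$$
With $\hat e=x'/r$ consider the symmetric set of all $\alpha\hat e+\beta e_n+w$ with $w\perp\hat e,e_n$ and
$$|\beta-\tfrac\alpha2|\le\tfrac{\delta_1}2,\qquad|\beta-\alpha|\le\tfrac{\delta_2}2,\qquad|w|^2\le\tfrac12\min(\delta_1,\delta_2).$$
Since $\alpha=2[(\beta-\frac\alpha2)-(\beta-\alpha)]$, we have $|\alpha|\le\delta_1+\delta_2\le\frac1{16}$, so $r+\alpha\ge\frac12$. The new radius $\rho$ satisfies $\frac12\le\rho\le r+\alpha+\frac{|w|^2}{2(r+\alpha)}\le r+\alpha+|w|^2$. Then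
$$z+\beta-(\tfrac\rho2-\tfrac18)\ge d_1-\tfrac{\delta_1}2-\tfrac{|w|^2}2\ge0,\qquad z+\beta-(\rho-\tfrac58)\ge d_2-\tfrac{\delta_2}2-|w|^2\ge0,$$
and heights stay below $4<H$. So the translate to $x$ lies in $U_2$. The parallelogram of pairs $(\alpha,\beta)$ has area $2\delta_1\delta_2$, hence
$$v_2\ge c\,\delta_1\delta_2\min(\delta_1,\delta_2)^{(n-2)/2}\ge c(\delta_1\delta_2)^{n/2},$$
as $\max(\delta_1,\delta_2)\le1$. So $v_2\le s$ forces $\delta_1\delta_2\le Cs^{2/n}$. As $d_1,d_2\le C$, we have $\delta_l\ge cd_l$, whence $d_1d_2\le\epsilon:=C's^{2/n}$ with a constant $C'$. The map $(r,z)\mapsto(d_1,d_2)$ is affine with Jacobian of absolute value $\frac12$, and the volume element is a bounded multiple of $dr\,dz$. The area of $\{(d_1,d_2)\in[0,C]^2:d_1d_2\le\epsilon\}$ is at most $\int_0^C\min(C,\epsilon/d_1)\,dd_1\le C\epsilon(1+\log^+\frac1\epsilon)$, the last $C$ being a new constant. As $\kappa'<\frac2n$, this is at most $Cs^{\kappa'}$ for $s\le1$; for $s\ge1$ the volume of the region is at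 most $C$.

The four regions cover $U_2$. $\square$

**Lemma 6 (caps that touch $Z$ and reach far are fat).** If $D$ is a cap of $U_2$ (or $U_2$ itself) meeting $Z$ and $x\in D$ has $\zeta=x_n\ge4$, then $V(D)\ge c\zeta^{n/2}$.

**Proof.** Let $x^0\in D\cap Z$. The concave function $\omega(x)=x_n+\frac58-|x'|$ is nonnegative on $U_2$. Since $\varphi_2(r)-r$ is nonincreasing, on $Z$ we have $\omega\ge\varphi_2(\frac9{16})-\frac9{16}+\frac58=\frac5{32}+\frac1{16}=\frac7{32}$. So $p=\frac12(x+x^0)\in D$ has $\omega(p)\ge\frac7{64}$, $p_n\ge\frac\zeta2\ge2$ and $H-p_n\ge H-\frac{\zeta+1}2\ge\frac{\zeta-1}2\ge\frac{3\zeta}8$. In Lemma 3 at $p$ we have $h=\omega(p)\ge\frac7{64}$, so the lemma gives a symmetric $N$ with $p+N\subset U_2$ and $V(N)\ge c\zeta\cdot\zeta^{(n-2)/2}$ or $V(N)\ge c\zeta^n$. Apply (F2) to $D\ni p$. $\square$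

Hence there is a constant $\gamma=\gamma(d)\ge4$ such that
$$x\in D,\quad D\cap Z\ne\emptyset,\quad V(D)\le32^d\sigma,\quad\sigma\ge1\quad\Longrightarrow\quad x_n\le\gamma\sigma^{2/n}, \tag{8}$$
for $D$ as in Lemma 6: if $x_n\ge4$, then $cx_n^{n/2}\le32^d\sigma$; if $x_n<4$, use $\gamma\ge4$. For $\sigma\ge1$ put
$$\mathcal R(\sigma)=\{x\in U_2:\ v_2(x)\le2^d\sigma,\ x_n\le\gamma\sigma^{2/n}\},\qquad Q(\sigma)=V(\mathcal R(\sigma))/\sigma.$$

**Lemma 7.** $Q(\sigma)\le CL\min(1,\sigma/H^{n/2})^\eta$ for $\sigma\ge1$.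

**Proof.** Since $\frac n2\eta=\frac{n-2}2$, we have $L(\sigma/H^{n/2})^\eta=\sigma^\eta$. Let $\rho=\gamma\sigma^{2/n}\ge4$. The part $x_n\le2$ of $\mathcal R(\sigma)$ has volume at most $C$. If $\rho\le H/2$, Lemma 3(b) gives $V(\mathcal R(\sigma))\le C+C(\rho^{n-2}\sigma^{2/n}+\sigma)\le C\sigma^{2-2/n}$, so $Q\le C\sigma^\eta$; and $\sigma\le CH^{n/2}$ in this case. If $\rho>H/2$, then $\sigma\ge cH^{n/2}$, and Lemma 3(a) gives $Q\le\sigma^{-1}(C+CH^{n-2}\sigma^{2/n})\le CH^{n-2}\sigma^{-\eta}\le CH^{n-2}L^{-1}=CL$. $\square$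

## 9. The upper bound for $B$

Let $K_i'$ be the private pieces at level $T$: disjoint, $V(K_i')\ge(6d)^{-d}T$, $K_i'\subset D_i$. By (F3), and since $K_i'\subset C(x_i)$ with $V(C(x_i))=T$,
$$K_i'\subset S_T:=\{2^{-d}T\le v\le T\}.$$

**Step 1: what a point of $K_i'$ knows about $D_i$.** The aim is to control both projections of $D=D_i$ by the coordinates of any point $x=(x_1,x_2)\in K_i'$. By (5), $4^{-d}T\le v_1(x_1)v_2(x_2)\le2^dT$. Put $\sigma=T/v_1(x_1)$, which is at least $1$ by (6). By (4) and (ii), $V(\pi_1D)V(\pi_2D)\le2^d16^dT=32^dT$. As $x_l\in\pi_lD$, $V(\pi_lD)\ge v_l(x_l)$. Therefore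
$$V(\pi_2D)\le32^d\sigma,\qquad V(\pi_1D)\le32^dT/v_2(x_2)\le128^dv_1(x_1),\qquad v_2(x_2)\le2^d\sigma.$$
If $\pi_2D$ meets $Z$, then (8), applied to $\pi_2D$ and $x_2$, gives $x_2\in\mathcal R(\sigma)$.

**Step 2: one term of $B$.** By (5), up to a null set,
$$K(v\le t)\cap D\subset\{(y_1,y_2)\in\pi_1D\times\pi_2D:\ v_2(y_2)\le2^dt/v_1(y_1)\}.$$
For fixed $y_1$ split the $y_2$-integration into $Z$, which contributes only if $\pi_2D\cap Z\ne\emptyset$, and its complement. By Lemma 5 and then (F4) in dimension $3$ (note $\kappa<\kappa'<\frac13$ and $V(\pi_1D)\ge v_1(x_1)>0$),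
$$\begin{aligned}V(K(v\le t)\cap D)&\le C\,\mathbf 1[\pi_2D\cap Z\ne\emptyset]\,t^\kappa\int_{\pi_1D}v_1^{-\kappa}+CH^nt^{\kappa'}\int_{U_1}v_1^{-\kappa'}\\&\le C\,\mathbf 1[x_2\in\mathcal R(T/v_1(x_1))]\,t^\kappa\,v_1(x_1)^{1-\kappa}+H^Ct^{\kappa'}.\end{aligned}$$

**Step 3: averaging.** The left side does not depend on the choice of $x\in K_i'$, so we average the right side over $K_i'$; this turns the sum over caps into an integral. Since $V(K_i')\ge(6d)^{-d}T$ and the $K_i'$ are disjoint subsets of $S_T$,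
$$\begin{aligned}B&\le\frac{(6d)^d}T\int_{S_T}\Big(C\,\mathbf 1[x_2\in\mathcal R(T/v_1(x_1))]\,t^\kappa v_1(x_1)^{1-\kappa}+H^Ct^{\kappa'}\Big)dx\\&\le Ct^\kappa\int_{U_1}v_1^{-\kappa}\,Q(T/v_1)\,dx_1+H^Ct^{\kappa'}.\end{aligned}$$
In the second line we enlarged $S_T$ to $K$ and integrated over $x_2$ first, using $V(\mathcal R(\sigma))=\sigma Q(\sigma)$ with $\sigma=T/v_1$; for the last term we used $V(K)\le H^C$ and $T\ge1$.

**Step 4: the integral over $U_1$.** Since $T\le C\tau_0H^{n/2}$, Lemma 7 gives $Q(T/v_1)\le CL\min(1,\tau_0/v_1)^\eta$. By Lemma 4 and $H\tau_0^{2/3}=H^{-3}=\tau_0^{1/2}$,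
$$w_1(2^k\tau_0)\le C\tau_0^{1/2}\max(2^{k/2},2^{2k/3}),\qquad k\in\mathbf Z.$$
Decompose $U_1$ into the shells $2^{k-1}\tau_0<v_1\le2^k\tau_0$:
$$\int_{U_1}v_1^{-\kappa}\min(1,\tau_0/v_1)^\eta\,dx_1\le C\tau_0^{\frac12-\kappa}\Big(\sum_{k\le0}2^{k(\frac12-\kappa)}+\sum_{k\ge1}2^{k(\frac23-\kappa-\eta)}\Big)\le C\tau_0^{\frac12-\kappa}.$$
Both series converge, since $\kappa<\frac12$ and $\kappa+\eta=1-\frac2n+\frac2{n+1}=1-\frac2{n(n+1)}>\frac23$. With $\tau_0=H^{-6}$ we obtain
$$B\le C\,L\,t^\kappa H^{-3+6\kappa}+H^Ct^{\kappa'}. \tag{9}$$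

## 10. The exponent $\frac12-\frac{15}{d-2}$

None of the constants in (7) and (9) depends on $\Gamma$. Since $\kappa'>\kappa$, we can now choose $\Gamma=\Gamma(d)>0$ so large that for $t=H^{-\Gamma}$ and large $H$ the last term in (9) is at most $Lt^\kappa H^{-3+6\kappa}$: this asks only that $t^{\kappa'-\kappa}=H^{-\Gamma(\kappa'-\kappa)}$ beat a fixed power of $H$. Dividing (7) by (9),
$$\frac AB\ge c\,H^{(\frac12-3-\frac32\kappa)-(-3+6\kappa)}=c\,H^{\frac12-\frac{15}2\kappa}=c\,H^{\frac12-\frac{15}{n+1}}=c\,H^{\frac12-\frac{15}{d-2}},$$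
and the exponent is positive because $d-2\ge31$.

Let $K_H$ be $K$ rescaled to volume one. The levels become $T_H=T/V(K)\to0$ and $t_H=t/V(K)$, with $t_H/T_H=t/T\to0$. Moreover $t_H\ge H^{-\Gamma'}$ for some $\Gamma'=\Gamma'(d)$, that is, $H\ge t_H^{-1/\Gamma'}$. So $A\ge c\,t_H^{-\varepsilon}B$ with
$$\varepsilon=\Big(\frac12-\frac{15}{d-2}\Big)\Big/\Gamma'>0.$$
The saturated systems were arbitrary.

Finally, let any $T_0>0$ and $q\in(0,1)$ be given. For all large $H$ we have $T_H\le T_0$ and $t_H\le qT_H$, while $A/B$ is unbounded as $H\to\infty$. So no constant depending only on $d$ can serve in $A\ll B$. This proves Theorem 1, and the conjecture is false as stated. $\blacksquare$
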